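# Sharp bounds for the $k$-plane transform through an affine-invariant mixed norm

## 1. The sharp inequality and its maximizers

Fix integers $1\le k\le n-1$, so $n\ge 2$. Let $G_{k,n}$ be the Grassmann manifold of $k$-dimensional linear subspaces of $\mathbb R^n$ with its $O(n)$-invariant Borel probability measure $\gamma=\gamma_{k,n}$, and let $M_{k,n}$ be the set of affine $k$-planes. Each plane is written uniquely as $\pi=\theta+w$ with $\theta\in G_{k,n}$, $w\in\theta^\perp$; we also write $\pi=(\theta,w)$. The measure $\mu=\mu_{k,n}$ on $M_{k,n}$ is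
$$\int_{M_{k,n}}g\,d\pi=\int_{G_{k,n}}d\gamma(\theta)\int_{\theta^\perp}g(\theta+w)\,dw ,$$
and the $k$-plane transform is $Tf(\pi)=T_{k,n}f(\pi)=\int_\pi f$, with Lebesgue measure on $\pi$. Functions $f$ are real-valued.

Let $1<q\le n+1$ and put
$$m=\frac n{q-1}\ge 1,\qquad q=\frac{n+m}{m},\qquad p=\frac{n+m}{k+m},\qquad r=n+m=mq=nq'. \tag{1}$$
For a function $u$ on $M_{k,n}$ let
$$\|u\|_{X_q}=\|u\|_{L^r_\theta(L^q_w)}=\Big(\int_{G_{k,n}}\Big(\int_{\theta^\perp}|u(\theta,w)|^q\,dw\Big)^{m}d\gamma(\theta)\Big)^{1/(n+m)} . \tag{2}$$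
Finally let $f_*(x)=(1+|x|^2)^{-(k+m)/2}$.

**Theorem A.** For $1<q\le n+1$ and all $f\in L^p(\mathbb R^n)$,
$$\|Tf\|_{X_q}\le S_q\|f\|_p,\qquad S_q=\left[\frac{\Gamma(\frac m2)^{n-k}\,\Gamma(\frac{n+m}2)^{k}}{\Gamma(\frac{k+m}2)^{n}}\right]^{1/(n+m)} .$$
For $f\neq0$, equality holds if and only if $f(x)=C(1+|Ax+b|^2)^{-(k+m)/2}$ a.e. with $C\ne0$, $A\in GL(n)$, $b\in\mathbb R^n$. For fixed $p,q$, the exponent $r=nq'$ is the largest outer exponent for which such a mixed-norm inequality holds.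

**Theorem B.** Let $1<q\le n+1$, and let $\|T_{k,n}\|_{p,q}$ be the norm of $T:L^p(\mathbb R^n)\to L^q(M_{k,n},\mu)$. Then $\|T_{k,n}\|_{p,q}=S_q$, and for all $a,b>0$ the function
$$f_0(x)=(a+b|x|^2)^{-\frac12\frac{n-k}{p-1}}$$
is extremal: $0<\|f_0\|_p<\infty$ and $\|Tf_0\|_{L^q(M_{k,n})}=\|T_{k,n}\|_{p,q}\|f_0\|_p$. If $q<n+1$, the extremals are exactly $C(a+b|x-x_0|^2)^{-(k+m)/2}$ with $C\neq0$, $a,b>0$, $x_0\in\mathbb R^n$. If $q=n+1$, they are exactly $C(1+|Ax+b|^2)^{-(k+1)/2}$ with $C\ne0$, $A\in GL(n)$, $b\in\mathbb R^n$.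

The extremality of $f_0$ is Conjecture 1 of the paper "Some Conjectures About $L^p$ Norms of K-Plane Transforms". So that conjecture is true for all $1\le k\le n-1$ and all $1<q\le n+1$.

## 2. Exponents, norms, and the planar case by hand

**Exponents.** From (1) one reads off
$$q-1=\tfrac nm,\quad p-1=\tfrac{n-k}{k+m},\quad \tfrac12\tfrac{n-k}{p-1}=\tfrac{k+m}2,\quad (n-k)p'=nq'=r,\quad \tfrac qp=\tfrac{k+m}m>1 . \tag{3}$$
The relation $(n-k)p'=nq'$ is the one under which boundedness $L^p\to L^q(M_{k,n})$ is known for $1\le q\le n+1$ (Oberlin–Stein, Drury, Christ). Also $\frac1r=\frac1n(1-\frac1q)$ and $\frac1p=1-\frac{n-k}n(1-\frac1q)$ are affine functions of $\frac1q$. The endpoint $q=n+1$ is $m=1$, $p=\frac{n+1}{k+1}$, $r=q$.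

**The measure.** For $n=2$, $k=1$, a line is given by its direction angle $\phi\in[0,\pi)$ and a signed distance $s$ to the origin, and $d\pi=\frac1\pi\,d\phi\,ds$.

**The mixed norm.** Write $N_f(\theta)=\int_{\theta^\perp}|Tf(\theta,w)|^q\,dw$. Then $\|Tf\|_{L^q}^q=\int N_f\,d\gamma$, while $\|Tf\|_{X_q}^{q}=\big(\int N_f^m\,d\gamma\big)^{1/m}$. As $\gamma$ is a probability measure and $m\ge1$,
$$\|Tf\|_{L^q(M_{k,n})}\le\|Tf\|_{X_q},$$
with equality if $N_f$ is constant, for instance if $f$ is radial. So Theorem A is a stronger inequality than the sharp $L^q$ bound, and it has the same constant because $f_*$ is radial.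

**Lemma 1.** $Tf_*(\theta,w)=\pi^{k/2}\frac{\Gamma(m/2)}{\Gamma((k+m)/2)}(1+|w|^2)^{-m/2}$, and $\|Tf_*\|_{L^q}/\|f_*\|_p=\|Tf_*\|_{X_q}/\|f_*\|_p=S_q$.

*Proof.* For $s>d/2$, write $(1+|y|^2)^{-s}=\frac1{\Gamma(s)}\int_0^\infty t^{s-1}e^{-t(1+|y|^2)}dt$ and integrate over $\mathbb R^d$ first:
$$\int_{\mathbb R^d}(1+|y|^2)^{-s}dy=\pi^{d/2}\frac{\Gamma(s-\frac d2)}{\Gamma(s)}. \tag{4}$$
On $\pi=(\theta,w)$ we have $x=w+y$ with $y\in\theta$ and $1+|x|^2=1+|w|^2+|y|^2$. Scaling $y$ by $\sqrt{1+|w|^2}$ gives $Tf_*=(1+|w|^2)^{-m/2}\int_{\mathbb R^k}(1+|y|^2)^{-(k+m)/2}dy$, and (4) gives the formula. Since $p(k+m)=n+m$, (4) gives $\|f_*\|_p^p=\pi^{n/2}\Gamma(\frac m2)/\Gamma(\frac{n+m}2)$. Since $mq=n+m=(n-k)+(k+m)$, (4) in dimension $n-k$ gives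
$$N_{f_*}=\Big(\pi^{k/2}\tfrac{\Gamma(m/2)}{\Gamma((k+m)/2)}\Big)^q\,\pi^{\frac{n-k}2}\,\tfrac{\Gamma((k+m)/2)}{\Gamma((n+m)/2)},$$
a constant, so both ratios equal $N_{f_*}^{1/q}/\|f_*\|_p$. The exponent of $\pi$ is $\frac k2+\frac{n-k}{2q}-\frac n{2p}=\frac{k(n+m)+(n-k)m-n(k+m)}{2(n+m)}=0$. The exponents of $\Gamma(\frac m2),\Gamma(\frac{k+m}2),\Gamma(\frac{n+m}2)$, multiplied by $n+m$, are $(n+m)-(k+m)=n-k$, $-(n+m)+m=-n$ and $-m+(k+m)=k$. $\square$

**A case by hand: $n=2$, $k=1$, $q=2$.** Then $m=2$, $p=\frac43$, $f_*=(1+|x|^2)^{-3/2}$, $Tf_*=2/(1+s^2)$. So $\|Tf_*\|_2^2=4\cdot\frac\pi2=2\pi$, $\|f_*\|_{4/3}=\pi^{3/4}$, and the squared ratio is $2/\sqrt\pi\approx1.128=S_2^2$. Two competitors: for the Gaussian $e^{-|x|^2}$, $Tf=\sqrt\pi e^{-s^2}$, and the squared ratio is $\pi\sqrt{\pi/2}\,(3\pi/4)^{-3/2}=\frac8{3\sqrt6}\approx1.089$. For the indicator of the unit disc, $Tf=2\sqrt{1-s^2}$ on $|s|\le 1$, and the squared ratio is $\frac{16}3\pi^{-3/2}\approx0.958$.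

**Facts that will be used.**

1. The endpoint bound $L^{(n+1)/(k+1)}(\mathbb R^n)\to L^{n+1}(M_{k,n})$ for $T_{k,n}$, for $T_{1,n}$, and (in the form $L^{n/k}(\mathbb R^{n-1})\to L^{n}(M_{k-1,n-1})$) for $T_{k-1,n-1}$ if $k\ge2$.
2. Riesz–Thorin interpolation for mixed norms (Benedek–Panzone).
3. The Blaschke–Petkantschin formulas (Schneider–Weil, *Stochastic and Integral Geometry*, §7.2), for nonnegative $H$. Linear: $\int_{(\mathbb R^N)^j}H=c\int_{G_{j,N}}d\gamma(\theta)\int_{\theta^j}H\,\Delta_j^{N-j}$, with $\Delta_j$ the volume of the spanned parallelepiped. Affine: $\int_{(\mathbb R^N)^{j+1}}H=c\int_{M_{j,N}}d\pi\int_{\pi^{j+1}}H\,\Delta_j^{N-j}$, with $\Delta_j$ the volume of the simplex.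
4. Loomis–Whitney, Brezis–Lieb, Schauder's theorem on adjoints, the non-sharp Hardy–Littlewood–Sobolev inequality, uniform convexity of $L^s$ for $1<s<\infty$.

For $N=2$, $j=1$ the linear formula is polar coordinates: $\int_{\mathbb R^2}H\,dx=\int_0^\pi\int_{-\infty}^\infty H\,|t|\,dt\,d\phi=\pi\int d\gamma\int_\theta H|x|\,dx$. The affine one follows for $N=2$, $j=1$ by applying this to $z=y-x$.

**More notation.** $P_\theta$ is the orthogonal projection onto $\theta^\perp$, and $T^*g(x)=\int g(\theta,P_\theta x)\,d\gamma(\theta)$. Fubini gives $\int g\,Tf\,d\mu=\int f\,T^*g\,dx$ for nonnegative $f,g$. In particular $T^*T\phi(x)=\int d\gamma\int_\theta\phi(x+y)\,dy=c\int\phi(x+z)|z|^{k-n}dz$, by polar coordinates.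

## 3. Boundedness into $X_q$ and the action of the affine group

**Lemma 2.** For $1<q\le n+1$, $T:L^p\to X_q$ is bounded. For $f\in L^p$, $T|f|<\infty$ a.e.

*Proof.* Fix $\theta_0\in G_{k,n}$. There is a Borel map $\theta\mapsto O_\theta\in O(n)$ with $O_\theta\theta_0=\theta$: near a given $\theta_1$, project fixed bases of $\theta_1$ and $\theta_1^\perp$ to $\theta$ and $\theta^\perp$, apply Gram–Schmidt, and patch finitely many such local choices on a Borel partition. The map $(\theta,v)\mapsto(\theta,O_\theta v)$ identifies $G_{k,n}\times\theta_0^\perp$ (product measure) with $(M_{k,n},\mu)$, and mixed norms are preserved. So functions on $M_{k,n}$ may be treated as functions on a product.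

Since $\int_{\theta^\perp}|Tf|\,dw\le\int|f|$, the map $T:L^1\to L^\infty_\theta L^1_w$ has norm at most $1$. Interpolate with the endpoint bound $L^{(n+1)/(k+1)}\to L^{n+1}_\theta L^{n+1}_w$. With parameter $t\in(0,1]$,
$$\tfrac1q=1-\tfrac{tn}{n+1},\qquad \tfrac1r=\tfrac t{n+1}=\tfrac1{nq'},\qquad \tfrac1p=1-t\,\tfrac{n-k}{n+1},$$
which are the exponents (1). This gives the bound for simple functions, then for all $f\ge0$ by monotone convergence. For general $f$, $T|f|\in X_q$ is finite a.e. and $|Tf|\le T|f|$. $\square$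

Let $S=S(q)\in(0,\infty)$ be the best constant in $\|Tf\|_{X_q}\le S\|f\|_p$. Since $|Tf|\le T|f|$, it is the supremum over $f\ge0$. A *maximizer* is an $f\ge0$ with $0<\|f\|_p<\infty$ and $\|Tf\|_{X_q}=S\|f\|_p$.

**Lemma 3.** Let $A\in GL(n)$, $b\in\mathbb R^n$, $F(x)=f(Ax+b)$. Then $\|TF\|_{X_q}/\|F\|_p=\|Tf\|_{X_q}/\|f\|_p$. Moreover, if $J_A(\theta)$ denotes the $k$-volume factor of $A|_\theta$, then
$$N_F(\theta)=J_A(\theta)^{1-q}|\det A|^{-1}N_f(A\theta), \tag{5}$$
$$\int\Phi(A\theta)J_A(\theta)^{-n}d\gamma(\theta)=|\det A|^{-k}\int\Phi\,d\gamma\qquad(\Phi\ge0). \tag{6}$$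

*Proof.* A translation only shifts $w$ by $P_\theta b$ and changes neither $N_f$ nor $\|f\|_p$. Let $b=0$. As $y$ runs over $\theta$, $Ay$ runs over $A\theta$ with volume factor $J_A(\theta)$, and $A(\theta+w)=A\theta+P_{A\theta}Aw$. So
$$TF(\theta,w)=J_A(\theta)^{-1}\,Tf(A\theta,P_{A\theta}Aw).$$
The map $w\mapsto P_{A\theta}Aw$, $\theta^\perp\to(A\theta)^\perp$, has Jacobian $|\det A|/J_A(\theta)$, because $|\det A|$ is the product of the factors along $\theta$ and transversal to it. Raising to the power $q$ and integrating in $w$ gives (5).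

For (6), apply the linear Blaschke–Petkantschin formula ($j=k$, $N=n$) to $H(x)=\Phi(\mathrm{span}\,x)e^{-\sum|x_i|^2}$ and to $H\circ A$. For $H$ it gives $c'\int\Phi\,d\gamma$, where $c'$ contains the inner Gaussian integral, which does not depend on $\theta$. For $H\circ A$ substitute $z_i=Ax_i\in A\theta$: then $dx=J_A^{-k}dz$ and $\Delta_k(x)=J_A^{-1}\Delta_k(z)$, so the integral is $c'\int\Phi(A\theta)J_A(\theta)^{-k-(n-k)}d\gamma$. Since $\int H\circ A=|\det A|^{-k}\int H$, (6) follows.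

Now $(1-q)m=-n$, so (5) gives $N_F^m=J_A^{-n}|\det A|^{-m}N_f(A\theta)^m$, and (6) gives $\|TF\|_{X_q}^{n+m}=|\det A|^{-m-k}\|Tf\|_{X_q}^{n+m}$. Finally $\|F\|_p=|\det A|^{-1/p}\|f\|_p$ with $\frac1p=\frac{k+m}{n+m}$. $\square$

**The $L^q$ norm lacks this symmetry.** Take $n=2$, $k=1$, $q=2$, $f$ the indicator of the unit disc and $A=\mathrm{diag}(1/s,s)$ with $s>1$, so that $F=f\circ A$ is the indicator of an ellipse of the same area. Here $J_A(\phi)^2=s^{-2}\cos^2\phi+s^2\sin^2\phi$ and $N_F=J_A^{-1}N_f$ with $N_f=\frac{16}3$. The average of $J_A^{-2}$ over $\phi$ is $1$ (the average of $(\alpha^2\cos^2\phi+\beta^2\sin^2\phi)^{-1}$ is $\frac1{\alpha\beta}$), so the $X_2$ norm has not changed. By strict Jensen the average of $J_A^{-1}$ is less than $1$, so the $L^2$ norm has dropped.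

**$f_*$ is a critical point.** As $N_{f_*}$ is constant, the Euler–Lagrange equation at $f_*$, for either norm, is $T^*\big((Tf_*)^{q-1}\big)=\mathrm{const}\cdot f_*^{p-1}$. Since $m(q-1)=n$ and $(k+m)(p-1)=n-k$, this says that $\int(1+|P_\theta x|^2)^{-n/2}d\gamma$ is a multiple of $(1+|x|^2)^{-(n-k)/2}$. Let $B=(I+xx^T)^{1/2}$. Its volume factor on $\theta^\perp$ has square $\det\big((I+xx^T)|_{\theta^\perp}\big)=1+|P_\theta x|^2$. So (6) with $\Phi=1$, with $n-k$ in place of $k$, gives exactly $|\det B|^{-(n-k)}=(1+|x|^2)^{-(n-k)/2}$.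

**The direct route, and the two places where it stops.** A natural plan is: take a maximizer of the $L^q$ ratio, use symmetries to center it, and feed well-chosen functions into the second-variation inequality, hoping that it forces $f=f_*$. For $q<n+1$ the centering already fails: only similarities are at hand, and they cannot adjust a covariance matrix. There is a second loss, which we shall measure in Section 6: even if the centering is granted, the inequality for the $L^q$ norm has slack. Working with $X_q$ repairs both at once. Affine maps become symmetries, and the outer exponent $m$ adds a second term to the variation which fills the slack exactly.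

The proof has three parts. Sections 4–8 show that a maximizer for $X_q$, $1<q\le n+1$, is an affine image of $f_*$. Sections 9–11 show that maximizers exist if $q<n+1$. Section 12 passes to the limit $q\uparrow n+1$ and draws the conclusions.

## 4. Putting a maximizer in normal position

For $x\in\mathbb R^n$ let
$$\omega=(\omega_0,\omega')=\frac{(1,x)}{\sqrt{1+|x|^2}}\in S^n\subset\mathbb R\times\mathbb R^n .$$

**Lemma 4.** Let $f\ge0$ with $\|f\|_p=1$. There are $A\in GL(n)$ and $b\in\mathbb R^n$ such that, after $f$ is replaced by $|\det A|^{1/p}f(A\cdot+b)$, the probability density $f^p$ satisfies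
$$E[\omega'\otimes\omega']=\tfrac1{n+m}I_n,\qquad E[\omega_0\omega']=0,\qquad E[\omega_0^2]=\tfrac m{n+m}. \tag{7}$$

The function $f_*$ (normalized) is already in this position: (7) off the diagonal and the equality of the entries of $E[\omega'\otimes\omega']$ hold by symmetry, and $E[\omega_0^2]$ is the quotient of $\int(1+|x|^2)^{-(n+m+2)/2}$ by $\int(1+|x|^2)^{-(n+m)/2}$, which by (4) is $\frac{m/2}{(n+m)/2}$.

*Proof.* **Step 1: a functional whose critical points satisfy (7).** For $g=\begin{pmatrix}1&0\\ b&A\end{pmatrix}$ with $\det A>0$ put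
$$L(g)=(n+m)\,E\log|g\omega|-\log\det A,$$
with expectation over the density $f^p$. Suppose $L$ has a minimizer $g$. Let $\tilde L$ be the functional for the law pushed forward by $x\mapsto Ax+b$. Since $(1,Ax+b)=g(1,x)$, the new point is $\tilde\omega=g\omega/|g\omega|$, so $\tilde L(g')=L(g'g)-L(g)$, and $\tilde L$ is minimal at the identity. The pushed-forward density is the $p$-th power of $|\det A|^{-1/p}f(A^{-1}(\cdot-b))$, which is a function of the required form. Differentiate $\tilde L$ along $A=I+tB$, $b=t\beta$ at $t=0$; the derivative of $\log|g_t\omega|$ is $\omega'\cdot(B\omega'+\omega_0\beta)$, and the derivatives for small $t$ are bounded. So in the new position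
$$(n+m)\,E[\omega'\cdot B\omega'+\omega_0\,\omega'\cdot\beta]=\operatorname{tr}B\qquad\text{for all }B,\beta .$$
This is the first two parts of (7), and the third follows from $|\omega|=1$.

**Step 2: no hyperplane carries mass.** To bound $L$ from below we need that $\sup_{|v|=1}P(|v\cdot\omega|\le\delta)\to0$ as $\delta\to0$. If not, there are $\eta>0$, $\delta_j\to0$, $v_j\to v$ with $P(|v_j\cdot\omega|\le\delta_j)\ge\eta$. On these events $|v\cdot\omega|\le\delta_j+|v-v_j|\to0$, so $P(v\cdot\omega=0)\ge\eta$. But $\{v_0+v'\cdot x=0\}$ is an affine hyperplane or empty, hence null for a density.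

**Step 3: $L$ has a minimizer.** Let $\sigma_0\ge\dots\ge\sigma_n$ be the singular values of $g$ and $\lambda_i=\log\sigma_i$. As $g^Te_0=e_0$, we have $\lambda_0\ge0\ge\lambda_n$. Let $\varepsilon=\frac1{2(n+m)}$ and choose $\delta<1$ such that the supremum in Step 2 is at most $\varepsilon$. If $v$ is the top right singular vector, then $|g\omega|\ge\sigma_0|v\cdot\omega|$, and always $|g\omega|\ge\sigma_n$. So $\log|g\omega|\ge\lambda_0+\log\delta$ outside an event of probability at most $\varepsilon$, and $\log|g\omega|\ge\lambda_n$ on it. Because $\lambda_0\ge0\ge\lambda_n$,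
$$E\log|g\omega|\ge(1-\varepsilon)\lambda_0+\varepsilon\lambda_n+\log\delta .$$
With $\log\det A=\log\det g=\sum\lambda_i\le n\lambda_0+\lambda_n$ we get
$$L(g)\ge\big(m-\tfrac12\big)\lambda_0+\tfrac12|\lambda_n|-C .$$
As $m\ge1$, on a sublevel set of $L$ all singular values stay in a compact subset of $(0,\infty)$, so the closure of the sublevel set is a compact set of admissible $g$. $L$ is continuous by dominated convergence. So it has a minimizer. $\square$

## 5. First and second variation in $X_q$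

Let $f$ be a maximizer with $\|f\|_p=1$. By Lemmas 3 and 4 we may and do assume (7). Let $u=Tf$, $N=N_f$, $Z=\int N^m\,d\gamma=S^{n+m}$.

For every $\theta$, $\int u(\theta,w)\,dw=\int f>0$, so $N>0$; and $N<\infty$ for a.e. $\theta$. Let $\mathbb P$ be the law of a pair $(x,\theta)$ with density
$$Z^{-1}\,N(\theta)^{m-1}\,u(\theta,P_\theta x)^{q-1}f(x)\qquad\text{with respect to }dx\,d\gamma(\theta).$$
Integrating $f$ over planes in direction $\theta$ and then $u^{q-1}u$ over $w$ shows the structure of $\mathbb P$: $\theta$ has density $N^m/Z$; given $\theta$, $w=P_\theta x$ has density $u^q/N$; given $\pi=(\theta,w)$, $x$ has density $f/u$ on $\pi$. For bounded $\varphi$ on $\mathbb R^n$ let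
$$\zeta=E[\varphi\mid\pi]=\frac{T(\varphi f)}u,\qquad\bar\zeta=E[\varphi\mid\theta]=E[\zeta\mid\theta].$$

**Lemma 5.** Under $\mathbb P$, $x$ has density $f^p$. For every bounded $\varphi$ with $E\varphi=0$,
$$\frac nm\,E[\zeta^2]+\frac{(m-1)(n+m)}m\,E[\bar\zeta^2]\le\frac{n-k}{k+m}\,E[\varphi^2]. \tag{8}$$

*Proof.* For small $|\varepsilon|$, $f(1+\varepsilon\varphi)\ge0$ and $T(f(1+\varepsilon\varphi))=u(1+\varepsilon\zeta)$ a.e. So
$$\int_{\theta^\perp}u^q(1+\varepsilon\zeta)^qdw=N\,E[(1+\varepsilon\zeta)^q\mid\theta],$$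
and with $S=Z^{1/(mq)}$,
$$\log\frac{\|T(f(1+\varepsilon\varphi))\|_{X_q}}{\|f(1+\varepsilon\varphi)\|_p}-\log S=\frac1{mq}\log E\Big[\big(E[(1+\varepsilon\zeta)^q\mid\theta]\big)^m\Big]-\frac1p\log\int f^p(1+\varepsilon\varphi)^p\,dx .$$
This is smooth in $\varepsilon$, since $|\zeta|\le\|\varphi\|_\infty$, and it is maximal at $\varepsilon=0$. Its first derivative there is $E\zeta-\int\varphi f^p=E\varphi-\int\varphi f^p$. It vanishes for all bounded $\varphi$, which is the first claim.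

Let $E\varphi=0$. Then
$$\big(E[(1+\varepsilon\zeta)^q\mid\theta]\big)^m=1+mq\,\varepsilon\bar\zeta+\varepsilon^2\Big(\tfrac{mq(q-1)}2E[\zeta^2\mid\theta]+\tfrac{m(m-1)q^2}2\bar\zeta^2\Big)+O(\varepsilon^3).$$
Since $E\bar\zeta=0$, the second-order coefficient of the difference of logarithms is $\frac12\big[(q-1)E\zeta^2+(m-1)qE\bar\zeta^2-(p-1)E\varphi^2\big]$, and it must be $\le0$. Insert (1) and (3). $\square$

The term with $\bar\zeta$ comes from the outer exponent $m$; it is absent if $m=1$.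

## 6. Testing with the entries of $\omega\otimes\omega$

The functions to insert in (8) are the $(n+1)^2$ entries of $\omega\otimes\omega$, minus their means. They are the directions in which affine maps move $f_*$: if $A_t=I+tB$, $b_t=t\beta$, then $\frac d{dt}\big|_0\log f_*(A_tx+b_t)=-(k+m)\,\omega'\cdot(B\omega'+\omega_0\beta)$, and with $\omega_0^2=1-|\omega'|^2$ these functions together with the constants span all entries. The ratio is constant along these curves and $f_*$ is critical, so at $f_*$ the second variation vanishes in each of these directions. One may therefore hope that the sum of (8) over these functions is tight.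

**Proposition 6.** Let $f$ be a maximizer in position (7), and let $\tilde f=f/(1+|x|^2)=\omega_0^2f$. For a.e. $\pi=(\theta,w)$, with $x=w+y$ on $\pi$,
$$\int_\pi(x\cdot e)\,\tilde f=0\qquad\text{for all }e\in\theta, \tag{9}$$
$$\int_\pi|y|^2\tilde f=\frac km\,(1+|w|^2)\int_\pi\tilde f. \tag{10}$$

*Proof.* Let $\Lambda=\frac1{n+m}\mathrm{diag}(m,1,\dots,1)$. By (7) and Lemma 5, $E[\omega\otimes\omega]=\Lambda$ under $\mathbb P$; also $\|\Lambda\|^2=\frac{n+m^2}{(n+m)^2}$ (Hilbert–Schmidt norm). Sum (8) over all entries $\varphi$ of $\omega\otimes\omega-\Lambda$, which are bounded with mean zero.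

**Step 1: the right side.** As $\|\omega\otimes\omega\|=1$,
$$E\|\omega\otimes\omega-\Lambda\|^2=1-\|\Lambda\|^2=\frac{n(n+2m-1)}{(n+m)^2}.$$

**Step 2: a lower bound for the terms in $\zeta$.** Let $\mathcal M=E[\omega\otimes\omega\mid\pi]$. As $E\mathcal M=\Lambda$, $E\sum\zeta^2=E\|\mathcal M\|^2-\|\Lambda\|^2$. For $x\in\pi$, $(1,x)=(1,w)+(0,y)$, so $\mathcal M\ge0$ has trace $1$ and lives on $\mathbb R\hat e\oplus(0\times\theta)$, where $\hat e=(1,w)/\sqrt{1+|w|^2}$ is orthogonal to $0\times\theta$. On $\pi$ we have $\omega\cdot\hat e=\omega_0\sqrt{1+|w|^2}$. Put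
$$a=a(\pi)=\langle\mathcal M\hat e,\hat e\rangle=(1+|w|^2)\,E[\omega_0^2\mid\pi].$$
The trace of $\mathcal M$ over $0\times\theta$ is $1-a$. Dropping the off-diagonal block and using Cauchy–Schwarz in the $\theta$ block,
$$\|\mathcal M\|^2\ge a^2+\frac{(1-a)^2}k,\quad\text{with equality iff }\mathcal M=a\,\hat e\otimes\hat e+\tfrac{1-a}k\mathrm{Id}_\theta . \tag{11}$$
The right side is a strictly convex function of $a$. With $\alpha=E[a]$, Jensen gives
$$E\sum\zeta^2\ge I_0:=\alpha^2+\frac{(1-\alpha)^2}k-\frac{n+m^2}{(n+m)^2}.$$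

**Step 3: a lower bound for the terms in $\bar\zeta$.** Let $d_1,d_2,d_3$ be the traces of $E[\omega\otimes\omega\mid\theta]-\Lambda$ over $0\times\theta$, $0\times\theta^\perp$ and $\mathbb Re_0$. Then $d_1+d_2+d_3=0$ and $d_1=1-E[a\mid\theta]-\frac k{n+m}$. By (7), $E[d_3]=0$, so $E[d_2]=-E[d_1]$. Since $\sum\bar\zeta^2\ge\frac{d_1^2}k+\frac{d_2^2}{n-k}$, Jensen gives
$$E\sum\bar\zeta^2\ge D^2\Big(\frac1k+\frac1{n-k}\Big)=\frac{nD^2}{k(n-k)},\qquad D=E[d_1]=1-\alpha-\frac k{n+m}.$$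

**Step 4: the combination is a perfect fit.** Write $\alpha=\frac m{k+m}+t$. Then $D=D_*-t$ with $D_*=\frac k{k+m}-\frac k{n+m}=\frac{k(n-k)}{(k+m)(n+m)}$. Since $m\ge1$, both coefficients on the left of (8) are nonnegative, and the summed left side is at least
$$\frac nm\Big[\frac{m^2+k}{(k+m)^2}+\frac{2t(m-1)}{k+m}+\frac{k+1}kt^2-\frac{n+m^2}{(n+m)^2}\Big]+\frac{(m-1)(n+m)n}{mk(n-k)}(D_*-t)^2 .$$
The terms linear in $t$ cancel, because
$$\frac{(m-1)(n+m)n}{mk(n-k)}\cdot2D_*=\frac{2n(m-1)}{m(k+m)} .$$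
The constant term equals the right side $\frac{n-k}{k+m}\cdot\frac{n(n+2m-1)}{(n+m)^2}$. To see this multiply both by $\frac mn(k+m)^2(n+m)^2$; the claim becomes
$$(m^2+k)(n+m)^2-(n+m^2)(k+m)^2+(m-1)k(n-k)(n+m)=m(n-k)(n+2m-1)(k+m).$$
Expanding, the first two terms on the left are
$$m^2(n^2-k^2)+2m^3(n-k)+kn(n-k)-m^2(n-k)=(n-k)\big[m^2(n+k+2m)+kn-m^2\big].$$
After division by $n-k$, the left side is $m^2(n+k+2m)+kn-m^2+mkn+m^2k-kn-mk$, and both sides equal $m^2n+2m^2k+2m^3-m^2+mkn-mk$.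

**Step 5: equality everywhere.** The coefficient of $t^2$ is at least $\frac nm\frac{k+1}k>0$. So the summed (8) forces $t=0$, and then all lower bounds with positive coefficient are equalities; in particular $E\sum\zeta^2=I_0$. By strict convexity $a(\pi)=\frac m{k+m}$ a.s., and equality holds in (11) a.s. The law of $\pi$ has density $N^{m-1}u^q/Z$ with respect to $\mu$, which is positive for a.e. $\pi$ with $u(\pi)>0$. Where $u(\pi)=0$, $f=0$ a.e. on $\pi$ and (9), (10) are trivial. Where $u>0$: $\langle\mathcal M\hat e,(0,e)\rangle=0$ says $\sqrt{1+|w|^2}\,E[\omega_0^2(x\cdot e)\mid\pi]=0$, which is (9). The value of $a$ says $(1+|w|^2)T\tilde f=\frac m{k+m}Tf$. Combined with $Tf=(1+|w|^2)T\tilde f+T(|y|^2\tilde f)$ this is (10). $\square$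

**The same computation for the $L^q$ norm.** There the term with $\bar\zeta$ is missing. Grant the position (7) all the same. At $t=0$ the bracket of Step 4 alone then falls short of the right side by
$$\frac{(m-1)(n+m)n}{mk(n-k)}D_*^2=\frac{n(m-1)k(n-k)}{m(k+m)^2(n+m)},$$
which is positive if $m>1$. The summed inequality then holds with room to spare for all $t$ near $0$, and Step 5 has nothing to act on. This is the second place where the direct route stops.

## 7. Vanishing first moments on planes force radial symmetry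

We now derive from (9) that $\tilde f$ is radial. Formally, a first moment along $\theta$ is produced by an infinitesimal rotation that tilts $\theta$, so (9) says that $T$ annihilates certain derivatives of $\tilde f$. Since $\tilde f$ is not smooth, we average it over rotations.

**An integrability bound.** We have $\gamma\{|P_\theta x|\le\rho\}\le C\min(1,(\rho/|x|)^{n-k})$, and $(n-k)p'=nq'>n$, so $\min(1,(\rho/|x|)^{n-k})\in L^{p'}$ and by Hölder
$$\int f(x)\,\gamma\{\theta:|P_\theta x|\le\rho\}\,dx<\infty\qquad(0\le f\in L^p,\ \rho>0). \tag{12}$$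

**Lemma 7.** If $F\in L^p$ and $TF=0$ a.e., then $F=0$ a.e.

*Proof.* Note $1<p\le\frac{n+1}{k+1}<\frac nk$. By Hardy–Littlewood–Sobolev, $|x|^{k-n}*|F|\in L^s$ with $\frac1s=\frac1p-\frac kn$, so $0=T^*TF=c\,|x|^{k-n}*F$ a.e. with absolute convergence. Let $\psi$ be Schwartz with $\hat\psi\in C_c^\infty(\mathbb R^n\setminus0)$. Pairing with $\psi$ gives $\int F\,(|x|^{k-n}*\psi)\,dx=0$. The Fourier transform of $|x|^{k-n}*\psi$ is $c|\xi|^{-k}\hat\psi$, so these functions range over all such $\psi$. Hence $\hat F$ is supported at $0$, so $F$ is a polynomial in $L^p$, i.e. $0$. $\square$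

**Lemma 8.** Under the assumptions of Proposition 6, $\tilde f$ is radial (after a change on a null set).

*Proof.* Fix a Borel representative of $\tilde f$, and let $dO$ be Haar probability measure on $SO(n)$.

**Step 1: smooth averages.** For real $\chi\in C^\infty(SO(n))$ let
$$F_\chi(x)=\int_{SO(n)}\chi(O)\tilde f(Ox)\,dO .$$
The integral $\int\tilde f(Ox)\,dO$ depends only on $|x|$ and is finite for almost every value of $|x|$, as $\tilde f$ is locally integrable. So $F_\chi$ is defined on a rotation-invariant set of full measure, and $F_\chi\in L^p$ by Minkowski, since $0\le\tilde f\le f$. As $O\mapsto O\theta$ maps Haar measure to $\gamma$, the substitution $z=Ox$ and (12) give, for every $\theta$ and $\rho$,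
$$\int_{|P_\theta x|\le\rho}(1+|x|^2)\int|\chi(O)|\tilde f(Ox)\,dO\,dx\le\|\chi\|_\infty\int f(z)\,\gamma\{\theta':|P_{\theta'}z|\le\rho\}\,dz<\infty. \tag{13}$$
In particular $TF_\chi(\theta,\cdot)$ is defined a.e. on $\theta^\perp$ for every $\theta$, not only for almost every one. For $B\in\mathfrak{so}(n)$ put $(R_B\chi)(O)=\frac d{dt}\big|_0\chi(Oe^{-tB})$. By invariance of Haar measure $F_\chi(e^{tB}x)=\int\chi(Oe^{-tB})\tilde f(Ox)\,dO$, which is smooth in $t$, and
$$\frac d{dt}F_\chi(e^{tB}x)=F_{R_B\chi}(e^{tB}x). \tag{14}$$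
Since $-R_B$ is the left-invariant vector field of $B$, $R_BR_{B'}-R_{B'}R_B=-R_{[B,B']}$.

**Step 2: the averages inherit (9), for every $\theta$.** Let $e\in\theta$ and let $\psi$ be bounded, Borel, compactly supported on $\theta^\perp$. Then
$$\int\psi(P_\theta x)\,(x\cdot e)\,F_\chi(x)\,dx=\int\chi(O)\int\psi(O^{-1}P_{O\theta}z)\,(z\cdot Oe)\,\tilde f(z)\,dz\,dO=0 .$$
The first equality is Fubini (allowed by (13), as $|x|\le1+|x|^2$) with $z=Ox$ and $P_\theta O^{-1}=O^{-1}P_{O\theta}$. For a.e. $O$, (9) holds on $O\theta+w$ for a.e. $w\in(O\theta)^\perp$, and $Oe\in O\theta$; so the inner integral vanishes.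

**Step 3: $T$ annihilates derivatives in tilting directions.** Let $e\in\theta$, $\nu\in\theta^\perp$ be unit vectors and $B=B_{e\nu}$, where $B_{e\nu}x=(x\cdot\nu)e-(x\cdot e)\nu$. For $\psi\in C_c^\infty(\theta^\perp)$ let $\Psi(x)=\psi(P_\theta x)$. Since $P_\theta Bx=-(x\cdot e)\nu$,
$$\frac d{dt}\Big|_0\Psi(e^{tB}x)=-(x\cdot e)(\partial_\nu\psi)(P_\theta x).$$
On almost every sphere $F_\chi$ is bounded and $\int\Psi(e^{-tB}x)F_\chi(x)\,d\sigma=\int\Psi(x)F_\chi(e^{tB}x)\,d\sigma$. Differentiate at $t=0$ with (14), then integrate over the radius; by (13) both sides converge absolutely. So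
$$\int\Psi\,F_{R_B\chi}\,dx=\int(x\cdot e)(\partial_\nu\psi)(P_\theta x)\,F_\chi\,dx=0$$
by Step 2. As $\psi$ is arbitrary, $TF_{R_B\chi}(\theta,\cdot)=0$ a.e. This holds for every $\theta$, every $\chi$ and, by linearity, every $B\in V_\theta:=\operatorname{span}\{B_{e\nu}:e\in\theta,\nu\in\theta^\perp\}$.

**Step 4: brackets give all rotations.** For $B,B'\in V_\theta$ we have $R_{[B,B']}\chi=R_{B'}(R_B\chi)-R_B(R_{B'}\chi)$. Apply Step 3 with $R_B\chi$ and $R_{B'}\chi$ in place of $\chi$: also $TF_{R_{[B,B']}\chi}(\theta,\cdot)=0$ a.e. With $B_{e\nu}=e\nu^T-\nu e^T$ and orthonormal vectors, $B_{e\nu}B_{e\nu'}=-\nu\nu'^T$ and $B_{e\nu}B_{e'\nu}=-ee'^T$, so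
$$[B_{e\nu},B_{e\nu'}]=-B_{\nu\nu'},\qquad[B_{e\nu},B_{e'\nu}]=-B_{ee'} .$$
Hence $V_\theta+[V_\theta,V_\theta]=\mathfrak{so}(n)$, and $TF_{R_B\chi}(\theta,\cdot)=0$ a.e. for all $B\in\mathfrak{so}(n)$ and all $\theta$. By Lemma 7, $F_{R_B\chi}=0$ a.e.

**Step 5: remove the average.** By (14) and Fubini, for a.e. $x$ the smooth function $t\mapsto F_\chi(e^{tB}x)$ has derivative $0$ for a.e. $t$, so it is constant. Every element of $SO(n)$ is some $e^B$, so $F_\chi\circ O=F_\chi$ a.e., for each $O$. Let $\chi\ge0$ run through a smooth approximate identity at $I$; then $\|F_\chi-\tilde f\|_p\le\int\chi(O)\|\tilde f\circ O-\tilde f\|_p\,dO\to0$. So $\tilde f\circ O=\tilde f$ a.e. for each $O$, and by Fubini $\tilde f(x)=\int\tilde f(Ox)\,dO$ for a.e. $x$. The right side is radial. $\square$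

## 8. A first-order equation for the radial profile

**Proposition 9.** Let $1<q\le n+1$. Every maximizer for $X_q$ has the form $C(1+|Ax+b|^2)^{-(k+m)/2}$. In particular, if a maximizer exists, then $S(q)=S_q$.

*Proof.* Normalize the maximizer as in (7) and write $\tilde f=H(|x|^2)$, $s=|w|^2$. In polar coordinates on $\theta$, $T\tilde f=U(s)$ and $T(|y|^2\tilde f)=V(s)$ with, for one constant $c$,
$$U(s)=c\int_s^\infty H(v)(v-s)^{\frac k2-1}dv,\qquad V(s)=c\int_s^\infty H(v)(v-s)^{\frac k2}dv .$$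
$V\le Tf<\infty$ for a.e. $s$, and $V$ is nonincreasing, so $V(s)<\infty$ for all $s>0$. By Tonelli, $V(s)=\frac k2\int_s^\infty U$. By (10), $V=\frac km(1+s)U$ a.e. Hence $V$ is locally absolutely continuous and
$$V'=-\frac k2U=-\frac m2\,\frac V{1+s}\quad\text{a.e.},$$
so $V=C(1+s)^{-m/2}$ and $U=C'(1+s)^{-m/2-1}$. On the other hand, scaling $y$ as in Lemma 1, $T\big[(1+|x|^2)^{-(k+m)/2-1}\big]=c(1+|w|^2)^{-m/2-1}$. Both functions are in $L^p$, so Lemma 7 gives $\tilde f=C''(1+|x|^2)^{-(k+m)/2-1}$, that is, $f=C''f_*$. Undoing the normalization gives the form stated. By Lemmas 3 and 1 its ratio is $S_q$. $\square$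

## 9. Vanishing of maximizing sequences, and a good level set

It remains to show that maximizers exist. A weak limit of a maximizing sequence is not enough: with $A_j=\mathrm{diag}(j,1/j,1,\dots,1)$ the functions $f_*\circ A_j$ all have the same $L^p$ norm and the same ratio as $f_*$, but tend to $0$ at every point with $x_1\ne0$. We have to find the affine map that brings a given near-maximizer back. First we find one level set that carries a fixed share of $f$ and of $\|Tf\|_{X_q}$, and then (Section 10) an ellipsoid that carries a fixed share of the level set.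

From here to the end of Section 11, $1<q<n+1$, $X=X_q$, and $c,C$ denote positive constants that depend only on $n,k,q$ and change from line to line.

**Lemma 10.** If $f\ge0$, $\|f\|_p=1$ and $\|Tf\|_X\ge S/2$, there is $l\in\mathbb Z$ such that $E=\{2^l\le f<2^{l+1}\}$ satisfies $2^l|E|^{1/p}\ge c$ and $\|T1_E\|_X\ge c|E|^{1/p}$.

*Proof.* Let $E_l=\{2^l\le f<2^{l+1}\}$; consider only $l$ with $|E_l|>0$. Put $a_l=2^l|E_l|^{1/p}$, so $\sum a_l^p\le1$, $\beta_l=\|T1_{E_l}\|_X|E_l|^{-1/p}\le S$, and $u_l=T(f1_{E_l})$, so $\|u_l\|_X\le2a_l\beta_l$. Let $M=\sup_la_l\beta_l$. It suffices to show $M\ge c$: then $a_l\beta_l\ge c$ for some $l$, and since $a_l\le1$, $\beta_l\le S$, both factors are $\ge c$.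

**Step 1: level sets of very different size interact weakly.** Choose $1<q_-<q<q_+\le n+1$ with $\frac1q=\frac12(\frac1{q_-}+\frac1{q_+})$, with corresponding $p_\pm,r_\pm$. As $\frac1p$ and $\frac1r$ are affine in $\frac1q$, they are also midpoints. For $|E_l|\le|E_{l'}|$, Hölder in the mixed norms and Lemma 2 at $q_\pm$ give
$$\|(u_lu_{l'})^{1/2}\|_X\le\|u_l\|_{X_{q_-}}^{1/2}\|u_{l'}\|_{X_{q_+}}^{1/2}\le C\big(2^l|E_l|^{1/p_-}\,2^{l'}|E_{l'}|^{1/p_+}\big)^{1/2}=C(a_la_{l'})^{1/2}\Big(\frac{|E_l|}{|E_{l'}|}\Big)^{\kappa},$$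
with $\kappa=\frac12\big(\frac1{p_-}-\frac1p\big)=\frac12\big(\frac1p-\frac1{p_+}\big)>0$.

**Step 2: expand $(Tf)^q$ into products.** Let $J\ge2$ be an integer with $J\ge q$. As $q/J\le1$,
$$(Tf)^q=\Big(\sum_lu_l\Big)^q\le\Big(\sum_lu_l^{q/J}\Big)^J=\sum_{\vec l\in\mathbb Z^J}\prod_iu_{l_i}^{q/J}.$$
As $\|g\|_X^q=\big\|\int|g|^qdw\big\|_{L^m_\theta}$ and $m\ge1$, Minkowski gives $\|Tf\|_X^q\le\sum_{\vec l}\big\|\prod_iu_{l_i}^{1/J}\big\|_X^q$. Each norm has two bounds. By Hölder it is at most $2\prod(a_{l_i}\beta_{l_i})^{1/J}$. Using Step 1 for the pair of positions with extreme $|E_{l_i}|$, and $\beta\le S$ for the others, it is at most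
$$\|(u_{l_a}u_{l_b})^{1/2}\|_X^{2/J}\prod_{i\neq a,b}\|u_{l_i}\|_X^{1/J}\le C\prod_ia_{l_i}^{1/J}\,\varrho(\vec l)^{2\kappa/J},\qquad\varrho(\vec l)=\min_{i,j}\frac{|E_{l_i}|}{|E_{l_j}|}.$$
Take the geometric mean of the two bounds:
$$\|Tf\|_X^q\le C\sum_{\vec l}\prod_i\big(a_{l_i}\beta_{l_i}^{1/2}\big)^{q/J}\,\varrho(\vec l)^{\kappa q/J}.$$

**Step 3: extract a power of $M$ and sum.** Let $\eta=\min(q/2,q-p)>0$. As $a_l\le1$ and $\beta_l\le S$,
$$a_l^q\beta_l^{q/2}=(a_l\beta_l)^{\eta}a_l^{q-\eta}\beta_l^{q/2-\eta}\le CM^{\eta}a_l^p .$$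
Group the $l$'s into classes by $i=\lfloor\log_2|E_l|\rfloor$. In class $i$, $a_l$ is comparable to $2^l2^{i/p}$, and $a_l\le1$. So $l$ has a maximum $l(i)$ in the class, and $\sum a_l^{p/J}$ over the class is dominated by a geometric series. With $A_i=a_{l(i)}$,
$$B_i:=\sum_{l\text{ in class }i}\big(a_l\beta_l^{1/2}\big)^{q/J}\le CM^{\eta/J}\sum_{l\text{ in class }i}a_l^{p/J}\le CM^{\eta/J}A_i^{p/J}.$$
Also $\varrho(\vec l)\le2\cdot2^{-\max|i_a-i_b|}$, where $i_a$ is the class of $l_a$. With $\delta=\kappa q/J$, use $\prod B_{i_a}\le\frac1J\sum_aB_{i_a}^J$ and $\max|i_a-i_b|\ge\frac1{J-1}\sum_{b\ne a}|i_a-i_b|$ for each fixed $a$: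
$$\|Tf\|_X^q\le C\sum_{\vec i\in\mathbb Z^J}\prod_aB_{i_a}\,2^{-\delta\max|i_a-i_b|}\le\frac CJ\sum_a\sum_{i_a}B_{i_a}^J\prod_{b\ne a}\sum_{i_b}2^{-\delta|i_a-i_b|/(J-1)}\le C\sum_iB_i^J .$$
So $(S/2)^q\le CM^{\eta}\sum_iA_i^p\le CM^{\eta}$, and $M\ge c$. $\square$

## 10. Quasi-extremal sets concentrate on ellipsoids

**Lemma 11.** If $|E|=1$ and $\|T1_E\|_X\ge c_0$, there are $A$ with $|\det A|=1$, $y\in\mathbb R^n$, and $R,c'>0$ depending only on $n,k,q,c_0$, such that $|AE\cap B(y,R)|\ge c'$.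

*Proof.* Constants may now depend on $c_0$. Let $g(z)=|E\cap(E+z)|$; it is even, $0\le g\le1$ and $\int g=1$. For $\xi\in S^{n-1}$ let $\ell(\xi)=\int_{\mathbb R}g(t\xi)\,dt$.

**Step 1: pass to the exponent $2$, where $T1_E$ sees only $g$.** For $1\le s\le n+1$ let $A_s=\|T1_E\|_{L^{ns'}_\theta L^s_w}$. Then $A_1=1$ and $A_{n+1}\le C$. As $\frac1{ns'}$ is affine in $\frac1s$, Hölder shows that $\log A_s$ is a convex function of $\frac1s$. If $q>2$, interpolate $q$ between $2$ and $n+1$; if $q<2$, between $1$ and $2$. As $1<q<n+1$, in both cases $A_2$ enters with a positive exponent, so $A_q\ge c_0$ yields $A_2\ge c$. Since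
$$\int_{\theta^\perp}(T1_E)^2dw=\int_\theta\int_{\mathbb R^n}1_E(x)1_E(x+z)\,dx\,dz=\int_\theta g,$$
this says
$$\int_{G_{k,n}}\Big(\int_\theta g\Big)^nd\gamma\ge c. \tag{15}$$

**Step 2: reduce to lines, i.e. show $\int_{S^{n-1}}\ell^n\,d\sigma\ge c$.** For $k=1$ this is (15). Let $k\ge2$ and $G(\xi)=\int_0^\infty g(t\xi)t^{k-1}dt$, so $\int_\theta g=\int_{S(\theta)}G$ with $S(\theta)$ the unit sphere of $\theta$. As $g\le1$ and $\int g=1$, $G<\infty$ a.e.

*A chart for $G_{k,n}$.* For $\Phi\ge0$,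
$$\int\Phi\,d\gamma_{k,n}=c\int_{M_{k-1,n-1}}\Phi(\mathrm{span}(1\times\pi))\,(1+|w|^2)^{-n/2}\,d\pi . \tag{16}$$
Consider $I=\int_{(\mathbb R^n)^k}\Phi(\mathrm{span}(x_i))e^{-\sum|x_i|^2}dx$. The linear Blaschke–Petkantschin formula gives $I=c\int\Phi\,d\gamma$. With $x_i=t_i(1,z_i)$, $dx_i=|t_i|^{n-1}dt_idz_i$, integration in $t_i$ gives $I=c\int_{(\mathbb R^{n-1})^k}\Phi\prod(1+|z_i|^2)^{-n/2}dz$. Apply the affine formula in $\mathbb R^{n-1}$ with $j=k-1$, where the weight is $\Delta_{k-1}^{n-k}$, write $z_i=w+y_i$ and scale $y_i=\sqrt{1+|w|^2}\,y_i'$ in $\pi$. The remaining integral in $y'$ is a constant, and the power of $1+|w|^2$ is $\frac12[k(k-1)+(k-1)(n-k)-kn]=-\frac n2$.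

*Endpoint bound one dimension lower.* Let $F(z)=(1+|z|^2)^{-k/2}G\big((1,z)/\sqrt{1+|z|^2}\big)$ on $\mathbb R^{n-1}$ and $\theta=\mathrm{span}(1\times\pi)$. The plane $1\times\pi$ is a hyperplane of $\theta$ at distance $\sqrt{1+|w|^2}$ from $0$, so central projection and evenness of $G$ give $\int_{S(\theta)}G=2\sqrt{1+|w|^2}\;T_{k-1,n-1}F(\pi)$. By (16), the factors $(1+|w|^2)^{\pm n/2}$ cancel, and the endpoint bound $L^{n/k}\to L^n$ for $T_{k-1,n-1}$ gives
$$\int\Big(\int_{S(\theta)}G\Big)^nd\gamma=c\int(T_{k-1,n-1}F)^nd\pi\le C\|F\|_{n/k}^n=C\Big(\tfrac12\int_{S^{n-1}}G^{n/k}d\sigma\Big)^k ,$$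
the last step being central projection $S^{n-1}\to\mathbb R^{n-1}$. With $\rho=(kG)^{1/k}$, (15) becomes $\int_{S^{n-1}}\rho^n\,d\sigma\ge c$.

*From $\rho$ to $\ell$.* Let $\Omega=\{\xi:\int_0^\infty g(t\xi)t^{n-1}dt\le K\rho^n\}$. Since $\int g=1$, $\int_{\Omega^c}\rho^n\le\frac1K$, so $\int_\Omega\rho^n\ge c$ for $K$ large. For a.e. $\xi\in\Omega$ with $\rho>0$,
$$\int_{R\rho}^\infty g(t\xi)t^{k-1}dt\le(R\rho)^{k-n}K\rho^n=KR^{k-n}\rho^k\le\frac{\rho^k}{2k}$$
for $R$ large. As $\int_0^\infty g\,t^{k-1}dt=\rho^k/k$, we get $(R\rho)^{k-1}\int_0^{R\rho}g\,dt\ge\frac{\rho^k}{2k}$, so $\ell\ge c\rho$ on $\Omega$. Hence $\int\ell^n\,d\sigma\ge c$.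

**Step 3: in good directions, much of $E$ lies over a small shadow.** For $w\in\xi^\perp$ let $v_\xi(w)$ be the length of $E\cap(w+\mathbb R\xi)$. Then $\int v_\xi=1$, $\int v_\xi^2=\ell(\xi)$, and the endpoint bound for $T_{1,n}$ gives $\int_{S^{n-1}}\int v_\xi^{n+1}dw\,d\sigma\le C$. By Jensen for the probability $v_\xi\,dw$, $\ell^n\le\int v_\xi^{n+1}dw$. Let
$$\mathcal G=\Big\{\xi:\ 0<\ell(\xi)<\infty,\ \int v_\xi^{n+1}dw\le K\ell(\xi)^n\Big\},\qquad Z=\int_{\mathcal G}\ell^n\,d\sigma .$$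
Off $\mathcal G$ the integral of $\ell^n$ is at most $C/K$, so $Z\ge c$ for $K$ large; also $Z\le C$. For $\xi\in\mathcal G$, under $v_\xi\,dw$ we have $Ev_\xi=\ell$ and $Ev_\xi^2\le(Ev_\xi^n)^{2/n}\le C\ell^2$. By the Paley–Zygmund inequality $P(Y\ge\frac12EY)\ge\frac14(EY)^2/EY^2$, the set $W_\xi=\{v_\xi\ge\ell/2\}$ has probability $\ge c$. So $|W_\xi|\le2/\ell(\xi)$, and $E_\xi=\{x\in E:x-(x\cdot\xi)\xi\in W_\xi\}$ has $|E_\xi|\ge c$.

**Step 4: the vectors $\ell(\xi)\xi$ have bounded determinants.** Let $d\nu=Z^{-1}\ell^n1_{\mathcal G}\,d\sigma$, and let $\xi_0,\dots,\xi_n$ be independent with law $\nu$. As $|E|=1$, Jensen gives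
$$\mathbb E\Big|\bigcap_iE_{\xi_i}\Big|=\int_E\nu\{\xi:x\in E_\xi\}^{n+1}dx\ge\Big(\int|E_\xi|\,d\nu\Big)^{n+1}\ge c,$$
so $|\bigcap_iE_{\xi_i}|\ge c_1$ with probability at least $c_1$. Any $n$ of the $\xi_i$ are a.s. linearly independent.

For independent unit vectors $\xi_1,\dots,\xi_n$ let $\Delta=|\det(\xi_i)|$, let $L\xi_i=e_i$, and let $\mathcal B$ be a set whose projection to $\xi_i^\perp$ lies in $W_i$ for each $i$. Then $|L\mathcal B|=|\mathcal B|/\Delta$. The projection of $L\mathcal B$ along $e_i$ lies in the projection of $LW_i$, which has measure $|W_i|/\Delta$: compare the volumes of $W_i+[0,h]\xi_i$ and its image $LW_i+[0,h]e_i$. The Loomis–Whitney inequality for $L\mathcal B$ gives $(|\mathcal B|/\Delta)^{n-1}\le\prod|W_i|/\Delta$, that is,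
$$|\mathcal B|^{n-1}\le\Delta^{-1}\prod_i|W_i| .$$
Apply this to $\mathcal B=\bigcap E_{\xi_i}$ and any $n$ of the directions. As $|W_{\xi_i}|\le2/\ell(\xi_i)$, with $v_i=\ell(\xi_i)\xi_i$ all $n\times n$ minors of $(v_0,\dots,v_n)$ are at most $C$ in absolute value on the event above.

**Step 5: choose the ellipsoid.** By exchangeability, with probability at least $\frac{c_1}{n+1}$ the bounds of Step 4 hold and moreover $|\det(v_1,\dots,v_n)|$ is the largest of the $n+1$ minors. Then by Cramer's rule $v_0\in Q:=\{\sum_{i=1}^nt_iv_i:|t_i|\le1\}$. By Fubini we can fix $v_1,\dots,v_n$ with $0<|\det(v_1,\dots,v_n)|\le C$ and $\nu\{\xi:\ell(\xi)\xi\in Q\}\ge c$. Let $Av_i=\lambda e_i$ with $\lambda^n=|\det(v_1,\dots,v_n)|\le C$. Then $|\det A|=1$, and $|Av|\le\lambda\sqrt n\le C_3$ on $Q$.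

**Step 6: an energy bound locates $AE$.** In polar coordinates,
$$\iint_{E\times E}|A(x-y)|^{1-n}dx\,dy=\int g(z)|Az|^{1-n}dz=\frac12\int_{S^{n-1}}\ell(\xi)|A\xi|^{1-n}d\sigma .$$
If $\xi\in\mathcal G$ and $\ell(\xi)\xi\in Q$, then $|A\xi|\le C_3/\ell$ and the integrand is at least $C_3^{1-n}\ell^n$. So the energy is at least $cZ\,\nu\{\xi:\ell(\xi)\xi\in Q\}\ge c_4>0$. As $|AE|=1$, there is $y$ with $\int_{AE}|x-y|^{1-n}dx\ge c_4$. The part $|x-y|>R$ contributes at most $R^{1-n}\le\frac{c_4}2$ and the part $|x-y|<\delta$ at most $C\delta\le\frac{c_4}4$, for suitable $R,\delta$. On the rest the integrand is at most $\delta^{1-n}$, so $|AE\cap B(y,R)|\ge\frac{c_4}4\delta^{n-1}$. $\square$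

## 11. Compactness modulo affine maps

**Lemma 12.** For every $\rho>0$, $T:L^\infty(B_\rho)\to X$ is compact.

*Proof.* Let $h^{(i)}$ be bounded in $L^\infty(B_\rho)$; pass to a subsequence with $h^{(i)}\rightharpoonup h$ in $L^2(B_\rho)$. For $\phi$ supported in $B_\rho$, $\|T\phi\|_{L^2(M_{k,n})}^2=\int\phi\,T^*T\phi=c\iint\phi(x)\phi(y)|x-y|^{k-n}dx\,dy$. This kernel defines a compact operator on $L^2(B_\rho)$: its truncation to $|x-y|>\delta$ is Hilbert–Schmidt, and the rest has norm at most $\int_{|z|<\delta}|z|^{k-n}dz\to0$. So $T(h^{(i)}-h)\to0$ in $L^2(M_{k,n})$, and a.e. along a subsequence. These functions are uniformly bounded and supported in $|w|\le\rho$; by dominated convergence they tend to $0$ in $X$. $\square$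

**Proposition 13.** If $1<q<n+1$, a maximizer for $X_q$ exists.

*Proof.* Let $f_j\ge0$, $\|f_j\|_p=1$, $\|Tf_j\|_X\to S$.

**Step 1: use the affine group to keep mass in a fixed ball.** For large $j$ take the level set $E_j$ from Lemma 10. Dilate so that $|E_j|=1$, replacing $f_j$ by $\lambda^{n/p}f_j(\lambda\,\cdot)$ with $\lambda^n=|E_j|$. Then $f_j\ge2^l|E_j|^{1/p}\ge c$ on the dilated set (with $|E_j|$ the old measure), and $\|T1_{E_j}\|_X\ge c$ by Lemma 3. Apply Lemma 11 and compose with the inverse of $x\mapsto A_jx-y_j$, of determinant $\pm1$. By Lemma 3 the new $f_j$ has the same norm and the same $\|Tf_j\|_X$, and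
$$\int_{B_R}f_j\,dx\ge c>0\qquad\text{for all large }j, \tag{17}$$
with $R,c$ independent of $j$.

**Step 2: pointwise convergence of $f_j$, from the near Euler–Lagrange equation.** Let $u_j=Tf_j$, $N_j=\int u_j^qdw$ and $D_j=\|u_j\|_X^{1-r}N_j^{m-1}u_j^{q-1}\ge0$. Let $X'=L^{r'}_\theta L^{q'}_w$. As
$$\|N^{m-1}u^{q-1}\|_{L^{q'}_w}=N^{m-1/q}=N^{(r-1)/q},\qquad\frac{r-1}q\,r'=m,$$
we have $\|D_j\|_{X'}=1$, and $\int D_ju_j\,d\mu=\|u_j\|_X$. So $h_j:=S^{-1}T^*D_j$ satisfies $\|h_j\|_{p'}\le1$ and $\int h_jf_j\to1$. Also $\|f_j^{p-1}\|_{p'}=1=\int f_j^{p-1}f_j$. Testing with $f_j$ gives $\|\frac12(h_j+f_j^{p-1})\|_{p'}\to1$, and uniform convexity of $L^{p'}$ gives $\|h_j-f_j^{p-1}\|_{p'}\to0$.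

By Lemma 12 and Schauder's theorem, the adjoint $X^*\to L^\infty(B_\rho)^*$ is compact. On $X'\subset X^*$ it is $D\mapsto T^*D|_{B_\rho}\in L^1(B_\rho)\subset L^\infty(B_\rho)^*$, so $T^*:X'\to L^1(B_\rho)$ is compact. By the identification in Lemma 2, $X'$ is a mixed Lebesgue space on a product with exponents in $(1,\infty)$, hence reflexive. Pass to a subsequence with $D_j\rightharpoonup D$ in $X'$; then $T^*D_j\to T^*D$ in $L^1(B_\rho)$ for all $\rho$. Along a further subsequence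
$$f_j\to f:=(S^{-1}T^*D)^{1/(p-1)}\quad\text{a.e.}$$
By Fatou $\|f\|_p\le1$. As the $f_j$ are bounded in $L^p$ with $p>1$, Vitali's theorem gives $f_j\to f$ in $L^1(B_\rho)$ for all $\rho$. By (17), $f\ne0$.

**Step 3: pointwise convergence of $u_j$.** Let $u=Tf$. Since $\|T\phi\|_{L^1(M_{k,n})}\le\|\phi\|_1$, $T(f_j1_{B_\rho})\to T(f1_{B_\rho})$ in $L^1(M_{k,n})$. For the tails, let $0\le\phi\in L^p$. Then
$$\int_{|w|\le\tau}T(\phi1_{|x|>\rho})\,d\mu\le C\int_{|x|>\rho}\phi(x)\Big(\frac\tau{|x|}\Big)^{n-k}dx\le C_\tau\|\phi\|_p\Big(\int_{|x|>\rho}|x|^{-(n-k)p'}dx\Big)^{1/p'}\to0\quad(\rho\to\infty),$$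
since $(n-k)p'=nq'>n$. So $u_j\to u$ in $L^1(\{|w|\le\tau\})$ for every $\tau$, and a.e. along a subsequence.

**Step 4: no mass is lost.** Let $g_j=f_j-f$ and $v_j=Tg_j=u_j-u$. By Brezis–Lieb, $\|g_j\|_p^p\to1-\|f\|_p^p$. For $\varepsilon>0$ and real $s,t$ we have $\big||s+t|^q-|s|^q-|t|^q\big|\le\varepsilon|s|^q+C_\varepsilon|t|^q$, because $\big||s+t|^q-|s|^q\big|\le C(|s|^{q-1}|t|+|t|^q)$, and Young's inequality applies to the mixed term. So
$$G_j:=\big(|u_j^q-u^q-|v_j|^q|-\varepsilon|v_j|^q\big)_+\le C_\varepsilon u^q,\qquad G_j\to0\text{ a.e.}$$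
As $\int u^qdw=N_f\in L^m_\theta$ is finite for a.e. $\theta$, dominated convergence in $w$ and then in $L^m_\theta$ gives $\big\|\int G_jdw\big\|_{L^m_\theta}\to0$. With $u_j^q\le u^q+(1+\varepsilon)|v_j|^q+G_j$ and Minkowski in $L^m_\theta$,
$$\|u_j\|_X^q\le\|Tf\|_X^q+(1+\varepsilon)\|Tg_j\|_X^q+o(1)\le\|Tf\|_X^q+(1+\varepsilon)S^q\|g_j\|_p^q+o(1).$$
Let $j\to\infty$, then $\varepsilon\to0$. With $\tau=\|f\|_p^p\in(0,1]$,
$$S^q\le\|Tf\|_X^q+S^q(1-\tau)^{q/p}\le S^q\big[\tau^{q/p}+(1-\tau)^{q/p}\big].$$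
As $q/p>1$, the last bracket is less than $1$ for $0<\tau<1$. So $\tau=1$ and $\|Tf\|_X=S$. $\square$

## 12. The sharp constant, Conjecture 1, and the equality cases

**Step 1: the inequality of Theorem A.** For $q<n+1$, Propositions 9 and 13 give $S(q)=S_q$. For $q=n+1$ we have $X_{n+1}=L^{n+1}(M_{k,n})$, and we pass to the limit. Let $f\ge0$ be bounded with compact support, and let $q\uparrow n+1$ in $\|Tf\|_{L^q}\le\|Tf\|_{X_q}\le S_q\|f\|_{p(q)}$. Since $Tf$ is bounded and supported in some $|w|\le\rho$, dominated convergence and continuity of $S_q$ and $p(q)$ give $\|Tf\|_{n+1}\le S_{n+1}\|f\|_{(n+1)/(k+1)}$. Monotone convergence gives all $f\ge0$, hence all $f$. By Lemma 1, $f_*$ attains the constant.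

**Step 2: Conjecture 1.** For all $f\in L^p$ and $1<q\le n+1$,
$$\|Tf\|_{L^q(M_{k,n})}\le\|Tf\|_{X_q}\le S_q\|f\|_p=\frac{\|Tf_*\|_{L^q(M_{k,n})}}{\|f_*\|_p}\,\|f\|_p ,$$
the last equality by Lemma 1. So $\|T_{k,n}\|_{p,q}=S_q$ and $f_*$ is extremal. The ratio $\|Tf\|_{L^q}/\|f\|_p$ is invariant under multiplication by nonzero constants and under dilations: for $A=\lambda I$, (5) gives $N_F=\lambda^{k(1-q)-n}N_f(\theta)$, so the $L^q$ norm and the $X_q$ norm of $Tf$ are multiplied by the same factor. By (3),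
$$f_0(x)=(a+b|x|^2)^{-(k+m)/2}=a^{-(k+m)/2}f_*\big(\sqrt{b/a}\;x\big),$$
so $f_0$ is extremal. This proves Conjecture 1.

**Step 3: equality in Theorem A.** Let $f\neq0$ attain equality, $1<q\le n+1$. From $\|Tf\|_{X_q}\le\|T|f|\|_{X_q}\le S_q\|f\|_p$, so does $|f|$, and $|Tf|\le T|f|$ with equal finite norms forces $|Tf|=T|f|$ a.e. By Proposition 9, $|f|=C(1+|Ax+b|^2)^{-(k+m)/2}>0$. So for a.e. $\pi$ the sign of $f$ is a.e. constant on $\pi$. To compare signs on different planes use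
$$\iint F(x,y)\,dx\,dy=c\int_{M_{k,n}}d\pi\int_{\pi^2}F(x,y)\,|x-y|^{n-k}\,dx\,dy ,$$
which is polar coordinates in $z=x-y$, namely $\int_{\mathbb R^n}\Phi\,dz=c\int d\gamma\int_\theta\Phi\,|z|^{n-k}dz$, followed by Fubini. It shows $\operatorname{sgn}f(x)=\operatorname{sgn}f(y)$ for a.e. $(x,y)$, so the sign is constant. Conversely, affine images of $f_*$ and their multiples give equality by Lemmas 1 and 3. For $q=n+1$ this is also the last statement of Theorem B.

**Step 4: the extremals of $\|T_{k,n}\|_{p,q}$ for $q<n+1$.** Let $f$ be extremal. Then $S_q\|f\|_p=\|Tf\|_{L^q}\le\|Tf\|_{X_q}\le S_q\|f\|_p$. By Step 3, $f=Cf_*(Ax+b)$; and since $r>q$ and the two norms agree, $N_f$ is a.e. constant in $\theta$. As $N_{f_*}$ is constant, (5) and continuity show that $J_A$ is constant on $G_{k,n}$. On the span of $k$ right singular vectors of $A$, $J_A$ is the product of the corresponding singular values. So all products of $k$ singular values agree, and since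 $1\le k\le n-1$, exchanging one factor shows that all singular values are equal. Thus $A$ is a multiple of an orthogonal matrix and $f=C'(a+b'|x-x_0|^2)^{-(k+m)/2}$ with $a,b'>0$. Conversely these functions are extremal, by Step 2 and invariance of the $L^q$ ratio under translations. $\blacksquare$

## 13. The outer exponent cannot be raised

It remains to prove the last sentence of Theorem A. Let $r<R\le\infty$; for $R=\infty$ read suprema for integrals and $\frac1R=0$. We test with $f=f_*\circ A$, where $A$ squeezes one $k$-plane. By (5) and $\frac{q-1}q=\frac nr$,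
$$\|Tf\|_{L^R_\theta L^q_w}=c\,|\det A|^{-1/q}\Big(\int J_A^{-nR/r}d\gamma\Big)^{1/R}.$$
Let $A=\varepsilon$ on a fixed $\theta_0\in G_{k,n}$ and $A=1$ on $\theta_0^\perp$, with $0<\varepsilon<1$, so $|\det A|=\varepsilon^k$. If $\theta$ is the graph of $Y:\theta_0\to\theta_0^\perp$ with $\|Y\|\le\varepsilon$, then $|A(x+Yx)|=|\varepsilon x+Yx|\le2\varepsilon|x|\le2\varepsilon|x+Yx|$, so $J_A(\theta)\le(2\varepsilon)^k$. These $\theta$ have measure at least $c\,\varepsilon^{k(n-k)}$. As $\|f\|_p=c\,\varepsilon^{-k/p}$, we get $\|Tf\|_{L^RL^q}/\|f\|_p\ge c\,\varepsilon^{\kappa}$ with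
$$\kappa=-\frac kq+\frac{k(n-k)}R-\frac{kn}r+\frac kp=k(n-k)\Big(\frac1R-\frac1r\Big)<0,$$
since $-\frac1q-\frac nr+\frac1p=\frac{-m-n+k+m}{n+m}=-\frac{n-k}r$. The ratio is unbounded as $\varepsilon\to0$. So no inequality with outer exponent $R>r$ holds, and the proof of Theorem A is complete. $\blacksquare$
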